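# Averages with random symmetric weights: what one moment does and does not give

## 1. Five weights and two scales on the integers

Take the weights
$$x_4=x_5=x_8=8,\qquad x_3=x_6=-8,\qquad x_n=0\ \text{ for all other } n\ge1 .$$
For a finitely supported function $f\ge0$ on $\mathbb Z$ look at the averages $\frac1N\sum_{n=1}^Nx_nf(y+n)$. We ask how many points $y$ see an average of at least $2$ for some $N$, compared with the total mass $\sum f$.

Start with one point, $f=1_{\{0\}}$. At $y=-n$ only the index $n$ contributes, and the largest average is $x_n/n$. The positive values are $8/4=2$, $8/5$ and $8/8=1$. So only $y=-4$ qualifies, and the ratio is $1$.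

Next let $f$ be the indicator of a long interval. At a point $y$ with $y+1,\dots,y+8$ all in the interval, the partial sums are $0,0,-8,0,8,0,0,8$, so the averages for $N\le8$ never exceed $8/5$. The positive and negative weights cancel.

Now let $f=1_Z$ with $Z=\{3t:|t|\le R\}$, so $|Z|=2R+1$.

Let $y=z-4$ with $z\in Z$, and let $N=4$. The relevant points are $y+3=z-1\notin Z$ and $y+4=z\in Z$. The average is $8/4=2$. There are $2R+1$ such $y$, all congruent to $2$ modulo $3$.

Let $y=z-5$ with $z,z+3\in Z$, and let $N=8$. Then $y+3=z-2$, $y+4=z-1$ and $y+6=z+1$ are not in $Z$, while $y+5=z$ and $y+8=z+3$ are. The average is $16/8=2$. There are $2R$ such $y$, all congruent to $1$ modulo $3$.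

The two families are disjoint, so $4R+1$ points see the average $2$, against a mass of $2R+1$. The ratio is now almost $2$, one unit for each of the two scales $N=4$ and $N=8$. Three things make this work. The set $Z$ is almost invariant under the difference $8-5$ of the two positive places at the larger scale. The negative places are never hit. And the points that use scale $4$ are different from the points that use scale $8$.

If a list of weights looks like this at $s$ scales at once, one can hope for a ratio of order $s$. This matters in ergodic theory if typical random weights behave in this way, with $s$ arbitrarily large.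

## 2. Random weights on dynamical systems: the statements

**Definition (dynamical system).** A dynamical system $(Y,\mathcal G,\nu,S)$ is a probability space $(Y,\mathcal G,\nu)$ together with a measurable transformation $S:Y\to Y$ that preserves $\nu$.

A random variable $X$ is symmetric if $X$ and $-X$ have the same law. Let $(X_n)$ be i.i.d. symmetric on $(\Omega,\mathcal F,\mu)$; we write $\mathbb P,\mathbb E$ for probability and expectation there. Put
$$A_Ng(y)=A_N^\omega g(y)=\frac1N\sum_{n=1}^NX_n(\omega)\,g(S^ny).$$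
The weights are drawn first. The system and the function are chosen afterwards, with knowledge of the weights. The following result is known, and we use it as given.

**Theorem 1.** Let $(X_n)$ be a sequence of i.i.d. symmetric random variables on $(\Omega,\mathcal F,\mu)$ such that $\mathbb E(|X_1|^p)<\infty$ for some $p$, $1<p<\infty$. There exists a set of full measure $\tilde\Omega\subset\Omega$ such that for $\omega\in\tilde\Omega$ the following holds: for all dynamical systems $(Y,\mathcal G,\nu,S)$, for all $r$, $1<r<\infty$, and for all $g\in L^r(\nu)$, the averages $\frac1N\sum_{n=1}^NX_n(\omega)g(S^ny)$ converge a.e. $(\nu)$ to $0$.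

The article at http://www.numdam.org/article/AIHPB_1998__34_1_139_0.pdf says: "At the present time we do not know if Theorem 1 holds for $p=1$ and $r=1$." So: if $\mathbb E|X_1|<\infty$, is there a full-measure set of $\omega$ that works for every dynamical system and every $g\in L^1(\nu)$? The answer is no, and the exact moment condition for each $r$ can be determined. Write $\log^+u=\max(0,\log u)$, $\log^+0=0$.

**Definition (aperiodic).** An invertible measure preserving $S$ is aperiodic if $\nu\{y:S^ny=y\text{ for some }n\ge1\}=0$. An irrational rotation $y\mapsto y+\alpha$ of the circle is aperiodic, since $S^ny=y$ would force $n\alpha\in\mathbb Z$. A rotation of $\mathbb Z/5$ is not.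

**Theorem A.** Let $1\le r<\infty$ and let $\theta:[0,\infty)\to[0,\infty)$ be Borel with $\liminf_{t\to\infty}\theta(t)/(\log\log t)^{1/r}=0$. There are i.i.d. symmetric $(X_n)$ with $\mathbb E|X_1|<\infty$ and $\mathbb E|X_1|\theta(|X_1|)<\infty$ such that for a.e. $\omega$: for every invertible aperiodic measure preserving $S$ on a standard probability space $(Y,\mathcal G,\nu)$ there is $g\in L^r(\nu)$ with $\limsup_N|A_Ng(y)|=\infty$ for $\nu$-a.e. $y$. Moreover, there is one such sequence with $\mathbb E|X_1|<\infty$ for which $g$ can be taken in $\bigcap_{r<\infty}L^r(\nu)$.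

With $r=1$, $\theta\equiv0$ and $S$ an irrational rotation this answers the question negatively: any set $\tilde\Omega$ of full measure contains some $\omega$ for which convergence fails.

**Theorem B.** Let $1\le r<\infty$ and let $(X_n)$ be i.i.d. symmetric with $\mathbb E|X_1|(1+\log^+\log^+|X_1|)^{1/r}<\infty$. Then for a.e. $\omega$, for every dynamical system and every $g\in L^r(\nu)$, $A_Ng\to0$ a.e. If only $\mathbb E|X_1|<\infty$ is assumed, this holds for all $g\in L^\infty(\nu)$.

**Corollary.** (i) Let $1\le r<\infty$ and let $\theta\ge0$ be Borel. The moment condition $\mathbb E|X_1|(1+\theta(|X_1|))<\infty$ suffices for $L^r$ if and only if $\liminf_{t\to\infty}\theta(t)/(\log\log t)^{1/r}>0$. (ii) Among $p\ge1$, $1\le r\le\infty$, Theorem 1 holds exactly for $\{p>1,\ r\ge1\}$ and $\{p=1,\ r=\infty\}$.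

Here "suffices for $L^r$" means: for every i.i.d. symmetric sequence that satisfies the condition, for a.e. $\omega$, for every dynamical system and every $g\in L^r(\nu)$, $A_Ng\to0$ a.e.

**Textbook facts.** Besides Markov, Chebyshev, Borel–Cantelli and the strong law, we use the following.

*Rokhlin's lemma.* If $S$ is invertible, aperiodic and measure preserving on a standard probability space, then for all $H\ge1$ and $\delta>0$ there is a measurable $B$ such that $B,SB,\dots,S^{H-1}B$ are disjoint and have total measure $>1-\delta$. For example, for the rotation by $\alpha\in(\frac15,\frac14)$ the set $B=[0,\alpha)$ gives four disjoint sets $[t\alpha,(t+1)\alpha)$, $0\le t\le3$, of total measure $4\alpha>\frac45$.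

*Weak type.* An operator $T$ on functions on $\mathbb Z$ is of weak type $(r,r)$ with constant $C$ if $\#\{x:|T\phi(x)|>\lambda\}\le C\lambda^{-r}\|\phi\|_r^r$ for all $\lambda>0$, and similarly on $(Y,\nu)$. The one-sided maximal operator
$$M\phi(x)=\sup_{l\ge0}2^{-l}\sum_{1\le n\le2^l}\phi(x+n)\qquad(\phi\ge0)$$
is of weak type $(1,1)$ and bounded on $\ell^r(\mathbb Z)$ for $r>1$. For $\phi=1_{\{0\}}$ one has $\frac1{2n}<M\phi(-n)\le\frac1n$ for $n\ge1$ (and $M\phi=0$ elsewhere): at most $1/\lambda$ points exceed $\lambda$, but $M\phi\notin\ell^1$.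

*Factorial moments.* With $(c)_j=c(c-1)\cdots(c-j+1)$ and Stirling numbers of the second kind, $c^q=\sum_{j=1}^q{\rm S}(q,j)(c)_j$ for $q\ge1$, and $B_q=\sum_j{\rm S}(q,j)$ is the $q$-th Bell number. For example $c^2=c+c(c-1)$ and $B_2=2$.

*Bernstein's inequality.* For independent centered real $\xi_n$ with $|\xi_n|\le b$ and $\sum\mathrm{Var}\,\xi_n\le V$, $\mathbb P(|\sum\xi_n|>u)\le2\exp\big(-\frac{u^2}{2(V+bu/3)}\big)$.

*Azuma's inequality.* For $m$ martingale differences bounded by $b$, the sum exceeds $x$ in modulus with probability at most $2\exp(-x^2/(2mb^2))$.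

*Bernstein's inequality for derivatives.* If $P(\vartheta)=\sum_{n\le d}c_ne^{2\pi in\vartheta}$, then $\|P'\|_\infty\le2\pi d\|P\|_\infty$.

*Riesz–Thorin interpolation*, between $\ell^2$ and $\ell^1$ or $\ell^\infty$.

Throughout, $C$ is a constant that may change from line to line, and $C(\omega)$ is an a.s. finite constant depending only on $\omega$ (and on the law of $X_1$ and on $r$).

## 3. Point masses, bounded functions, and a loss of $\log\log$

**Point masses.** Transplant the question to $\mathbb Z$ and try $f=1_{\{0\}}$ at level $\lambda>0$. At $y=-n$ the largest average has modulus $|X_n|/n$, and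
$$\mathbb E\,\#\{n:|X_n|\ge\lambda n\}=\sum_{n\ge1}\mathbb P(|X_1|/\lambda\ge n)\le\mathbb E|X_1|/\lambda .$$
So a single point sees nothing worse than integrability.

**Bounded functions (the $L^\infty$ part of Theorem B).** Assume only $\mathbb E|X_1|<\infty$. For each $T\in\mathbb N$ the variables $X_n1_{|X_n|\le T}$ are i.i.d., symmetric and bounded. By Theorem 1, for a.e. $\omega$ and all $T\in\mathbb N$, their averages converge to $0$ a.e. for all systems and all $g\in L^\infty\subset L^2$. For a.e. $y$ we have $|g(S^ny)|\le\|g\|_\infty$ for all $n$, so the strong law gives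
$$\limsup_N|A_Ng|\le\|g\|_\infty\,\mathbb E|X_1|1_{|X_1|>T}\quad\text{a.e.}$$
Let $T\to\infty$. This proves the last sentence of Theorem B.

**One height, direct estimate.** For unbounded $g$ the natural plan is to bound a maximal function, one height of $X$ at a time. This paragraph is a guide only, and nothing later depends on it. Let $X_1=\pm L$ with probability $\frac a{2L}$ each and $0$ otherwise, with $a\ge1/\log\log L$. Let $N=2^kL$, $k\ge0$, and try $f=1_Z$ at level $a/8$. There are two bounds. In $\ell^1$, the average has norm at most $|Z|\cdot\frac1N\sum_{n\le N}|X_n|$, whose expectation is $a|Z|$. So each scale contributes, in expectation, at most $8|Z|$ points. In $\ell^2$, Plancherel bounds the square of the norm by $|Z|\sup_\vartheta|\frac1N\sum_{n\le N}X_ne^{2\pi in\vartheta}|^2$, and the supremum is at most $C(\omega)(\log N)2^{-k/2}$. (Lemma 3 proves this for $|X_n|$ minus its mean; here the weights are already centered and the proof is the same.) So a scale contributes at most $C(\omega)a^{-2}(\log N)^22^{-k}|Z|$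 points, which sums to $O(|Z|)$ over $k\ge4\log_2\log L$. The remaining scales, about $\log\log L$ in number, are covered only by the $\ell^1$ bound. Adding them costs a factor $\log\log L$, and summing over heights $L_i$ with masses $a_i$ requires $\sum a_i\log\log L_i<\infty$. If only $\sum a_i<\infty$ is known, the argument stops here.

Either the supremum over these scales is really smaller than the sum, or there are sets $Z$ for which of the order of $\log\log L$ scales act on disjoint sets of points, as the two scales did in Section 1. The second alternative is what happens.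

# Part I. Divergence

## 4. A variable with rare, widely separated heights

**Purpose.** We fix the law of $X_1$ so that the heights do not interfere and $\log\log L_i$ beats the mass $a_i$.

Let $L_0=1$, and let $L_i,a_i$ $(i\ge1)$ satisfy
$$\log\log L_i\ge20\cdot4^i,\qquad L_{i+1}\ge L_i^4,\qquad\frac1{\log\log L_i}\le a_i\le2^{-i}.\tag{1}$$
Let $\mathbb P(X_n=\pm L_i)=\frac{a_i}{2L_i}$ for $i\ge1$ and $X_n=0$ otherwise; this is possible since $\sum a_i/L_i<1$. Then $\mathbb E|X_1|=\sum a_i<\infty$, and $L_{i-1}\le L_i^{1/4}$. Put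
$$s_i=\Big\lfloor\frac1{10}\log\log L_i\Big\rfloor .$$
Then $s_i\ge2\cdot4^i\ge8i\ge i$, and $s_i\ge\frac1{20}\log\log L_i$ because $\lfloor u\rfloor\ge u/2$ for $u\ge1$.

**Choice I** (given $r$ and $\theta$). Since the $\liminf$ in Theorem A is $0$, we can choose inductively $L_i$ with $L_{i+1}\ge L_i^4$, $(\log\log L_i)^{1/r}\ge20\cdot4^i$ and $\theta(L_i)\le4^{-i}(\log\log L_i)^{1/r}$. Put $a_i=2^i(\log\log L_i)^{-1/r}$. Then $\log\log L_i\ge(20\cdot4^i)^r\ge20\cdot4^i$; also $a_i\le2^i/(20\cdot4^i)\le2^{-i}$, and $a_i\ge(\log\log L_i)^{-1}$ as $\log\log L_i\ge1$. So (1) holds. Moreover $\mathbb E|X_1|\theta(|X_1|)=\sum a_i\theta(L_i)\le\sum2^{-i}<\infty$ (the value $X_1=0$ contributes nothing), and $a_is_i^{1/r}\ge2^i20^{-1/r}\ge2^i/20$.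

**Choice II.** Let $a_i=2^{-i}$, $\log\log L_i\ge20\cdot4^{i^2}$, $L_{i+1}\ge L_i^4$. Then (1) holds, $s_i\ge2\cdot4^{i^2}$, and $a_is_i^{1/r}\ge2^{-i}4^{i^2/r}$ for every $r<\infty$.

## 5. Sets on which $s_i$ scales act separately

**Lemma 1.** For a.e. $\omega$ there is $i_0(\omega)$ such that for all $i\ge i_0$ there are nonempty finite sets $Z_i,Y_i\subset\mathbb Z$ and $N^{(i)}\in\mathbb N$ with $|Y_i|\ge\frac{s_i}2|Z_i|$ and
$$\forall y\in Y_i\ \ \exists N\le N^{(i)}:\qquad\frac1N\sum_{n=1}^NX_n(\omega)1_{Z_i}(y+n)\ge\frac{a_i}8.\tag{2}$$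

**How to look for $Z$.** Let $G_k$ be the set of places $n\in(N_{k-1},N_k]$ with $X_n=+L$, for $s$ consecutive scales $N_k=4^kN_0$. A point $y$ with $y+G_k\subset Z$ sees an average of order $a$ at scale $N_k$, provided the places with $X_n=-L$ are missed. We want $s$ disjoint sets $Y_k$ of such points, each of size comparable with $|Z|$. If each $Y_k$ is one point and $Z=\bigcup_k(y_k+G_k)$, then $Z$ is too big, since $|G_k|$ is large. Next, use the group structure. The places are rare and random, so they satisfy no short linear relation, and the sums $\sum_gx_gg$ with small integer $x_g$ behave like a box in $\mathbb Z^G$, $G=\bigcup_kG_k$. Let $Z$ be the image of the box $\{|x_g|\le R\}$. Then $y+G_k\subset Z$ for every $y$ in the image of the box of radius $R-1$, and for large $R$ this is most of $Z$. But these are the same points for all $k$. In fact every $y$ with $y+g\in Z$ for some $g\in G$ lies in the image of the box of radius $R+1$, so for $R$ so large that $\big(\frac{2R+3}{2R+1}\big)^{|G|}\le2$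 there are at most $2|Z|$ of them. This is where the plain box fails: the $s$ scales reach the same points. What separates them is a degree: let $Z$ be the part of the box where $\sum_{g\in G_k}x_g=0$ for each $k$. A step $+g$ with $g\in G_k$ raises the $k$-th degree by $1$, so the points that reach $Z$ through $G_k$ have degree $-1$ in position $k$ and $0$ elsewhere. For different $k$ these are disjoint. In Section 1, $G_1=\{4\}$, $G_2=\{5,8\}$, and degree zero leaves $x_4=0$, $x_8=-x_5$, which is the progression $3t$.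

*Proof.* Fix $i$ and write $L,a,s$ for $L_i,a_i,s_i$. Put
$$N_k=4^k\lceil L/a\rceil,\quad N^{(i)}=N_{2s},\quad\rho^*=2\cdot32^s,\quad R^*=200(\rho^*)^2=800\cdot1024^s .$$

**Step 1 (counting small coefficient vectors).** We need to know that there are few of them compared with $L$. We have $\log(8R^*+1)\le9+7s\le16s$, and $s\le2^s$, so
$$\rho^*\log(8R^*+1)\le2\cdot32^s\cdot16s\le2^{6s+5}\le\tfrac14\log L,\quad\text{i.e.}\quad(8R^*+1)^{\rho^*}\le L^{1/4}.\tag{3}$$
The last inequality holds because $(6s+7)\log2\le0.42\log\log L+4.9\le\log\log L$, as $s\le\frac1{10}\log\log L$ and $\log\log L\ge80$. In particular $\rho^*=2^{5s+1}\le\log L$, and $16^s\le\log L$.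

**Step 2 (a good event).** We list what we need from $\omega$ and show that it eventually holds. Let
$$D=\{n\le N_{2s}:|X_n|=L\},\qquad G_k=\{N_{k-1}<n\le N_k:X_n=+L\}\quad(s<k\le2s).$$
Consider the events:

* (E1) $|G_k|\ge\frac{3aN_k}{16L}$ for all $s<k\le2s$;
* (E2) $|D|\le\rho^*$;
* (E3) there is no nonzero $(c_d)\in\{-4R^*,\dots,4R^*\}^D$ with $\sum_{d\in D}c_dd=0$;
* (E4) $|X_n|\le L$ for all $n\le N_{2s}$.

For (E1): $\mu_k:=\mathbb E|G_k|=\frac a{2L}\cdot\frac34N_k\ge\frac384^k$ and $\mathrm{Var}|G_k|\le\mu_k$. By Chebyshev $\mathbb P(|G_k|<\mu_k/2)\le4/\mu_k\le11\cdot4^{-k}$. As $\mu_k/2=\frac{3aN_k}{16L}$, summing over $k>s$ shows that (E1) fails with probability at most $4\cdot4^{-s}$.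

For (E2): $\mathbb E|D|=N_{2s}a/L\le2\cdot16^s$, so by Markov (E2) fails with probability at most $2^{-s}$.

For (E3): given $|D|=\rho\le\rho^*$, the set $D$ is a uniform $\rho$-subset of $\{1,\dots,N_{2s}\}$, so a uniformly random ordering $(d_1,\dots,d_\rho)$ of $D$ is a uniform tuple of distinct elements. Fix $c\ne0$, say $c_1\ne0$. Given the other entries, at most one value of $d_1$ gives $\sum_mc_md_m=0$. So this happens with probability at most $\frac1{N_{2s}-\rho+1}\le\frac2L$, as $N_{2s}\ge L$ and $\rho^*\le\log L\le L/2$. By (3) there are at most $L^{1/4}$ vectors $c$, so "(E2) holds and (E3) fails" has probability at most $2L^{-3/4}$.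

For (E4): $N_{2s}\le16^s\cdot\frac{2L}a\le2L\log L\log\log L\le L^2$. (With $u=\log\log L\ge80$: $2e^uu\le e^{3u}\le\exp(e^u)=L$.) Also $\mathbb P(|X_1|>L)=\sum_{i'>i}a_{i'}/L_{i'}\le1/L_{i+1}\le L^{-4}$. So (E4) fails with probability at most $L^{-2}$.

As $s_i\ge i$, all four bounds are summable in $i$. By Borel–Cantelli, a.s. (E1)–(E4) hold for all large $i$. From now on they hold for our $i$.

**Step 3 (a radius at which the box barely grows).** This makes the $Y_k$ comparable with $Z$. Let $G=\bigcup_{s<k\le2s}G_k\subset D$, $\rho=|G|$, so $1\le\rho\le\rho^*$. Let $\pi:\mathbb Z^G\to\mathbb Z$, $\pi(x)=\sum_{g\in G}x_gg$. Let $\deg_k(x)=\sum_{g\in G_k}x_g$, $\deg x=(\deg_kx)_{s<k\le2s}$. Let $e_g$ be the unit vectors of $\mathbb Z^G$ and $\epsilon_k$ the unit vectors of degree space. For $R\ge0$ put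
$$\mathcal Z_R=\{x\in\mathbb Z^G:|x_g|\le R\ \forall g,\ \deg x=0\}.$$
We claim that there is an even $R$ with $2\le R\le200\rho^2\le R^*$ and $|\mathcal Z_{R-2}|\ge\frac12|\mathcal Z_R|$. Otherwise, with $m=100\rho^2$ and $|\mathcal Z_0|=1$, we get $2^m<|\mathcal Z_{2m}|\le(4m+1)^\rho$. Taking $\log_2$ and dividing by $\rho$, $100\rho<\log_2(400\rho^2+1)\le9+2\rho$, which is false. Fix this $R$.

**Step 4 (the sets).** Put
$$\mathcal Y_k=\{y\in\mathbb Z^G:|y_g|\le R-1\ \forall g,\ \deg y=-\epsilon_k\},\quad Z_i=\pi(\mathcal Z_R),\quad Y_i=\bigcup_{s<k\le2s}\pi(\mathcal Y_k).$$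
By (E1) each $G_k$ is nonempty, and for $g\in G_k$ we have $\mathcal Z_{R-2}-e_g\subset\mathcal Y_k$. So $|\mathcal Y_k|\ge|\mathcal Z_{R-2}|\ge\frac12|\mathcal Z_R|$. By (E3), $\pi$ is injective on $\{|x_g|\le R\ \forall g\}$, since a collision would give a relation with coefficients at most $2R\le4R^*$. The $\mathcal Y_k$ are disjoint, as their degrees differ. Hence
$$|Y_i|=\sum_{s<k\le2s}|\mathcal Y_k|\ge\frac s2|Z_i|,\qquad|Z_i|\le(2R^*+1)^{\rho^*}\le L^{1/4}.$$
Both sets are nonempty, since $0\in Z_i$.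

**Step 5 (the average at a point of $Y_i$).** We check (2). Let $y=\pi(\hat y)$ with $\hat y\in\mathcal Y_k$, and $N=N_k$. If $n\in G_k$, then $\hat y+e_n$ has coordinates at most $R$ in modulus and degree $0$, so $y+n=\pi(\hat y+e_n)\in Z_i$. Conversely, let $n\in D$ and $y+n=\pi(\hat z)$ with $\hat z\in\mathcal Z_R$. Then $n+\pi(\hat y)-\pi(\hat z)=0$ is a relation on $D$ with coefficients bounded by $1+(R-1)+R=2R\le4R^*$. By (E3) all its coefficients vanish. If $n\notin G$, the coefficient at $n$ would be $1$. Hence $n\in G$ and $e_n=\hat z-\hat y$, which has degree $\epsilon_k$, so $n\in G_k$.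

So the indices $n\in D$, $n\le N_k$, contribute exactly $L|G_k|$ to $\sum_{n\le N_k}X_n1_{Z_i}(y+n)$; in particular the places where $X_n=-L$ contribute nothing. For $n\notin D$, $n\le N_k$, (E4) gives $|X_n|\le L_{i-1}\le L^{1/4}$, and at most $|Z_i|\le L^{1/4}$ indices satisfy $y+n\in Z_i$. Since $N_k\ge4L/a$ and $L\ge16$,
$$\frac1{N_k}\sum_{n\le N_k}X_n1_{Z_i}(y+n)\ge\frac{L|G_k|}{N_k}-\frac{L^{1/2}}{N_k}\ge\frac{3a}{16}-\frac a{4L^{1/2}}\ge\frac a8.\qquad\square$$

## 6. Random translates in a Rokhlin tower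

Fix $\omega$ as in Lemma 1 and an invertible aperiodic $S$ on a standard probability space. We now make $Y_i$ fill almost all of $Y$ while $Z_i$ fills a fraction of order $i/s_i$: drop about $H/|Y_i|$ translates, up to a factor of order $i$, into a tower of height $H$. At a given point, several translates may contribute to the average and cancel. To prevent this we give the translates independent random amplitudes: a uniform variable times a number that is not small, plus something independent, is rarely small.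

Put $\delta_i=i^{-2}$, $\ell_i=2i$ (so $e^{-\ell_i}\le\delta_i$), and $\mu_i=4\ell_i/s_i=8i/s_i\le1$.

**Lemma 2.** For $i\ge i_0$ there is a bounded measurable $g_i$ with $|g_i|\le\gamma_i$, where $\gamma_i$ is measurable with values in the nonnegative integers, such that $\|\gamma_i\|_q^q\le2^{q+1}B_q\mu_i$ for all integers $q\ge1$, and $\nu(E_i)\ge1-7\delta_i$, where
$$E_i=\Big\{y:\max_{N\le N^{(i)}}|A_Ng_i(y)|\ge\frac{a_i\delta_i}8\Big\}.$$

*Proof.* Drop the index $i$, and write $Y',Z$ for $Y_i,Z_i$.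

**Step 1 (set-up).** We build the random function on one column. Choose $W\ge N^{(i)}$ with $Y',Z\subset[-W,W]$, and $H$ with $2W/H\le\delta$, $H>2W$, $H\ge|Y'|$. By Rokhlin's lemma there is $B$ with $B,SB,\dots,S^{H-1}B$ disjoint and $\nu(\bigcup_{t<H}S^tB)>1-\delta$. Let $m=\lceil\ell H/|Y'|\rceil\le2\ell H/|Y'|$. Let $t_1,\dots,t_m$ be i.i.d. uniform on $\{0,\dots,H-1\}$ and $u_1,\dots,u_m$ i.i.d. uniform on $[-1,1]$, independent of the $t$'s. For $0\le t<H$ put
$$\psi(t)=\sum_{e=1}^mu_e1_Z(t-t_e),\qquad c(t)=\#\{e:t-t_e\in Z\}\ge|\psi(t)|.$$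

**Step 2 (norms).** We bound all moments of $c$ at once. The variable $c(t)$ is binomial with mean at most $m|Z|/H\le2\ell|Z|/|Y'|\le4\ell/s=\mu\le1$. Its $j$-th factorial moment is at most $\mu^j\le\mu$ for $j\ge1$, so $\mathbb E\,c(t)^q\le B_q\mu$. By Markov, $H^{-1}\sum_tc(t)^q>2^{q+1}B_q\mu$ has probability at most $2^{-q-1}$. Summing over $q\ge1$: with probability at least $\frac12$, $H^{-1}\sum_tc(t)^q\le2^{q+1}B_q\mu$ for all $q\ge1$.

**Step 3 (large averages).** We show that most $t$ see a large average. Let $W\le t\le H-1-W$. As $t-Y'\subset[0,H-1]$, the probability that no $t_e$ lies in $t-Y'$ is $(1-|Y'|/H)^m\le e^{-\ell}\le\delta$. Otherwise let $e$ be the first index with $y:=t-t_e\in Y'$, and let $N\le N^{(i)}\le W$ be the least $N$ given by (2) for $y$. Both depend only on the $t$'s. Then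
$$\frac1N\sum_{n\le N}X_n\psi(t+n)=u_ev+w,\qquad v=\frac1N\sum_{n\le N}X_n1_Z(y+n)\ge\frac a8,$$
where, given the $t$'s, $w$ depends only on the other $u$'s. Given the $t$'s and the other $u$'s, $|u_ev+w|<\delta a/8$ confines $u_e$ to an interval of length $\frac{2\delta a/8}v\le2\delta$, and $u_e$ has density $\frac12$. So this has conditional probability at most $\delta$. Call $t\in[W,H-1-W]$ bad if $\max_{N\le N^{(i)}}|\frac1N\sum_{n\le N}X_n\psi(t+n)|<\delta a/8$. The expected proportion of bad $t$ is at most $2\delta$, and by Markov, with probability at least $\frac35$ it is at most $5\delta$.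

**Step 4 (one realization, lifted to $Y$).** As $\frac12+\frac35>1$, some realization satisfies both conditions. Set $g(S^tb)=\psi(t)$, $\gamma(S^tb)=c(t)$ for $b\in B$, $0\le t<H$, and $g=\gamma=0$ off the tower. Since $\nu(B)\le1/H$, $\|\gamma\|_q^q\le H^{-1}\sum_tc(t)^q\le2^{q+1}B_q\mu$. For $t\le H-1-W$ and $n\le N\le W$ we have $t+n\le H-1$, so $A_Ng(S^tb)=\frac1N\sum_{n\le N}X_n\psi(t+n)$. If $5\delta\le1$, then
$$\nu(E)\ge(1-5\delta)\Big(1-\frac{2W}H\Big)(1-\delta)\ge(1-5\delta)(1-\delta)^2\ge1-7\delta .$$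
If $5\delta>1$, the claim $\nu(E)\ge1-7\delta$ is trivial. $\square$

## 7. Summing over heights: proof of Theorem A

**Step 1 (normalization).** We scale $g_i$ so that its averages reach $i$, and check that the norms are summable. Put $h_i=\beta_ig_i$ with $\beta_i=8i/(a_i\delta_i)=8i^3/a_i$. On $E_i$, $\max_{N\le N^{(i)}}|A_Nh_i|\ge i$. For real $r\ge1$ and $q=\lceil r\rceil$ we have $|g_i|^r\le\gamma_i^r\le\gamma_i^q$, as $\gamma_i$ is integer valued. So $\|g_i\|_r^r\le2^{q+1}B_q\mu_i=C_r\,i/s_i$, and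
$$\|h_i\|_r\le C_r\frac{i^4}{a_is_i^{1/r}} .$$
Under Choice I this is at most $C_ri^42^{-i}$ for the given $r$. Under Choice II it is at most $C_ri^42^i4^{-i^2/r}$ for every $r<\infty$. Both are summable.

**Step 2 (random signs and sizes across heights).** The functions $h_i$ might cancel each other, so we again use random coefficients. Let $v=(v_i)$ be i.i.d. uniform on $[-1,1]$ on an auxiliary space and $g_v=\sum_{i\ge i_0}v_ih_i$. Since $\sum_i|h_i|\in L^r\subset L^1$, for every $v$ we have $g_v\in L^r$ (for every $r<\infty$ under Choice II). As $S$ preserves $\nu$, for a.e. $y$ the series $\sum_i|h_i(S^ny)|$ converges for all $n\ge1$. For such $y$, $A_Ng_v(y)=\sum_iv_iA_Nh_i(y)$ for all $N$ and $v$. This is jointly measurable in $(y,v)$ as a pointwise limit of finite sums, so $\{(y,v):\sup_N|A_Ng_v(y)|=\infty\}$ is measurable.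

**Step 3 (divergence).** We show that the supremum is infinite. As $\sum_i\delta_i<\infty$, Borel–Cantelli shows that a.e. $y$ lies in $E_i$ for all large $i$. For such $y$ and $i$, let $N$ be the least index $\le N^{(i)}$ with $|A_Nh_i(y)|\ge i$; it does not depend on $v$. Then $A_Ng_v(y)=v_iA_Nh_i(y)+{}$a term depending only on the $v_{i'}$ with $i'\ne i$. By the interval argument of Lemma 2, $\mathbb P_v(|A_Ng_v(y)|<\sqrt i)\le\sqrt i/i$. Hence $\mathbb P_v(\sup_N|A_Ng_v(y)|\ge\sqrt i)\ge1-i^{-1/2}$ for all large $i$. These events decrease in $i$, so $\sup_N|A_Ng_v(y)|=\infty$ for a.e. $v$. By Fubini, for a.e. fixed $v$, $\sup_N|A_Ng_v|=\infty$ for $\nu$-a.e. $y$. Fix such a $v$. Each $A_Ng_v$ is a.e. finite, so $\limsup_N|A_Ng_v|=\infty$ a.e. Choice I gives the first assertion of Theorem A and Choice II the second. $\blacksquare$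

# Part II. Convergence under a $\log\log$ moment

## 8. Reduction to a maximal inequality on $\mathbb Z$

Assume $\mathbb E|X_1|(1+\log^+\log^+|X_1|)^{1/r}<\infty$, and let $\mathcal A=\max(1,\mathbb E|X_1|)$. Bounded $g$ were treated in Section 3. For the rest, absolute values suffice: cancellation has already been used on the dense class $L^\infty$.

**Step 1 (from convergence to a maximal inequality).** It suffices to prove that for a.e. $\omega$, for all systems, the map $g\mapsto\sup_N\frac1N\sum_{n\le N}|X_n||g|\circ S^n$ is of weak type $(r,r)$ with constant $C(\omega)$. Indeed, for $g\in L^r$ and $g'\in L^\infty$ we have $A_Ng'\to0$ a.e., so $\limsup_N|A_Ng|\le\sup_N\frac1N\sum_{n\le N}|X_n||g-g'|\circ S^n$. Hence $\nu\{\limsup_N|A_Ng|>\lambda\}\le C(\omega)\lambda^{-r}\|g-g'\|_r^r$, and $L^\infty$ is dense in $L^r$.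

**Step 2 (transference).** It suffices to prove, for a.e. $\omega$ and all $0\le\phi\in\ell^r(\mathbb Z)$, that
$$\phi\mapsto\sup_N\frac1N\sum_{n\le N}|X_n|\phi(x+n)\quad\text{is of weak type }(r,r)\text{ with constant }C(\omega).\tag{4}$$
Given $g$ and $N_0<H$, apply this to $\phi(t)=|g|(S^ty)1_{0\le t<H}$ and count only $0\le t<H-N_0$. For such $t$ and $N\le N_0$ the average of $\phi$ at $t$ is the average of $|g|$ at $S^ty$. Integrating in $y$, since $S$ preserves $\nu$,
$$(H-N_0)\,\nu\Big\{\sup_{N\le N_0}\frac1N\sum_{n\le N}|X_n||g|\circ S^n>\lambda\Big\}\le C(\omega)\lambda^{-r}H\|g\|_r^r .$$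
Divide by $H$, let $H\to\infty$, then $N_0\to\infty$.

**Step 3 (truncation, dyadic scales, dyadic heights).** We bring (4) to a form with two dyadic parameters. As $\sum_n\mathbb P(|X_1|>n)<\infty$, a.s. $|X_n|\le n$ for all but finitely many $n$. The exceptional terms contribute at most $\sum_{n\text{ exceptional}}|X_n|\phi(x+n)$, an operator bounded on every $\ell^r$. So we may replace $|X_n|$ by $w_n=|X_n|1_{|X_n|\le n}$. Passing from $2^{l-1}<N\le2^l$ to $2^l$ costs a factor $2$. The part $w_n1_{w_n<2}$ is dominated by $2M\phi$, which is harmless. For $j\ge1$ let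
$$w_n^{(j)}=w_n1_{2^j\le w_n<2^{j+1}},\quad p_j=\mathbb P(2^j\le|X_1|<2^{j+1}),\quad a_j=2^jp_j,\quad\eta_n^{(j)}=w_n^{(j)}-\mathbb Ew_n^{(j)},$$
so $\sum_ja_j\le\mathcal A$. (From here on $a_j$ has this meaning.) Put
$$K_{j,l}\phi(x)=2^{-l}\sum_{n\le2^l}w_n^{(j)}\phi(x+n),\quad F_{j,l}\phi(x)=2^{-l}\sum_{n\le2^l}\eta_n^{(j)}\phi(x+n),\quad\kappa_{j,l}=2^{-l}\sum_{n\le2^l}w_n^{(j)} .$$
Since $w_n\le n$, these vanish unless $l\ge j$, so all pairs below have $l\ge j\ge1$. We must bound $\sup_l\sum_{j\le l}K_{j,l}\phi$. Note that $0\le\mathbb Ew_n^{(j)}\le2^{j+1}p_j=2a_j$, so $\mathbb E\kappa_{j,l}\le2a_j$, and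
$$\bar K_{j,l}:=K_{j,l}-F_{j,l}\quad\text{satisfies}\quad0\le\bar K_{j,l}\phi\le2a_jM\phi\qquad(\phi\ge0).$$

**Step 4 (the hypothesis in terms of $a_j$).** On $2^j\le|X_1|<2^{j+1}$ we have $\log^+\log^+|X_1|\ge\log(j\log2)\ge\log j-0.37$. Hence $1+\log^+\log^+|X_1|\ge\frac12(1+\log j)$, and the hypothesis gives
$$\sum_ja_j(1+\log j)^{1/r}<\infty.\tag{5}$$

## 9. A Fourier bound for the centered weights

This lemma makes precise that a height $2^j$ is dangerous only at scales $2^l$ with $l-j$ of order $\log l$.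

**Lemma 3.** Almost surely, for all $l\ge j\ge1$: $\sup_\vartheta\big|\sum_{n\le2^l}\eta_n^{(j)}e^{2\pi in\vartheta}\big|\le C(\omega)\,l\,2^{(l+j)/2}$. Consequently
$$\|F_{j,l}\|_{\ell^2\to\ell^2}\le C(\omega)\,l\,2^{-(l-j)/2},\qquad\kappa_{j,l}\le2a_j+C(\omega)\,l\,2^{-(l-j)/2}.\tag{6}$$

*Proof.* We have $|\eta_n^{(j)}|\le2^{j+1}$ and $\sum_{n\le2^l}\mathrm{Var}\,\eta_n^{(j)}\le2^l2^{2j+2}p_j\le2^{l+j+2}\mathcal A$. Let $x=\tau l2^{(l+j)/2}$ with $\tau=\mathcal A+105$, and fix $\vartheta$. If the sum exceeds $x$ in modulus, its real or imaginary part exceeds $x/2$. Bernstein's inequality with $u=x/2$, $b=2^{j+1}$, $V=2^{l+j+2}\mathcal A$, together with $2^j\le2^{(l+j)/2}$, bounds the probability by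
$$4\exp\Big(-\frac{\tau^2l^2}{8(4\mathcal A+\tau l/3)}\Big)\le4e^{-\tau l/35}\le4e^{-3l},$$
where we used $4\mathcal A\le4\tau l$ and $8\cdot\frac{13}3\le35$. For the supremum over $\vartheta$, take $16\cdot2^l$ equally spaced points. Every $\vartheta$ is within $\frac1{32\cdot2^l}$ of one of them, so by Bernstein's inequality for derivatives the value changes by at most $\frac{2\pi2^l}{32\cdot2^l}<\frac12$ of the supremum. Hence the supremum is at most twice the maximum over these points. Since $\sum_l\sum_{j\le l}64\cdot2^le^{-3l}<\infty$, Borel–Cantelli gives the first claim; finitely many exceptional pairs are absorbed in $C(\omega)$. $F_{j,l}$ is a Fourier multiplier operator, and its norm on $\ell^2$ is $2^{-l}$ times the supremum. The case $\vartheta=0$ gives $\kappa_{j,l}\le2a_j+C(\omega)l2^{-(l-j)/2}$. $\square$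

## 10. The case $r>1$: summing $r$-th powers over the dangerous scales

Let $\sigma=2\min(\frac1r,1-\frac1r)$, and let $c_0\ge4+8/\sigma$ be an integer. For $i\ge0$ let $J_i=\{j:2^i\le j<2^{i+1}\}$ and $\alpha_i=\sum_{j\in J_i}a_j$. By (5), $\sum_i\alpha_i(i+1)^{1/r}<\infty$. Write $k=l-j$. A pair with $j\in J_i$ is near if $k\le c_0(i+1)$, and far otherwise.

**Step 1 (far pairs).** Here the Fourier bound suffices. By the strong law $\kappa_{j,l}\le2^{-l}\sum_{n\le2^l}|X_n|\le C(\omega)$, so $F_{j,l}$ is bounded by $\kappa_{j,l}+2a_j\le C(\omega)$ on $\ell^1$ and $\ell^\infty$. By Riesz–Thorin and (6), $\|F_{j,l}\|_{r\to r}\le C(\omega)(l2^{-k/2})^\sigma$. Since $l=j+k\le2jk$, $k2^{-k/4}$ is bounded, and $2^{i+1}\ge j$,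
$$\sum_{k>c_0(i+1)}\big((j+k)2^{-k/2}\big)^\sigma\le Cj^\sigma2^{-\sigma c_0(i+1)/4}\le Cj^{\sigma-\sigma c_0/4}\le Cj^{-2}.$$
So $\sum_{\text{far}}\|F_{j,l}\|_{r\to r}<\infty$. Also $\sup_l\sum_j\bar K_{j,l}\phi\le2\mathcal AM\phi$ is bounded on $\ell^r$. Hence $\sup_l\sum_{j\text{ far}}K_{j,l}\phi$ is bounded on $\ell^r$.

**Step 2 (near pairs, reduction to numbers).** We replace operators by their masses. Put
$$K_l^i=\sum_{j\in J_i,\,0\le l-j\le c_0(i+1)}K_{j,l},\qquad\kappa_l^i=\sum_{j\in J_i,\,0\le l-j\le c_0(i+1)}\kappa_{j,l}.$$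
Then $\sup_l\sum_{j\text{ near}}K_{j,l}\phi\le\sum_i\sup_lK_l^i\phi$. As $K_l^i$ has a nonnegative kernel of mass $\kappa_l^i$, $\|\sup_lK_l^i\phi\|_r\le(\sum_l\|K_l^i\phi\|_r^r)^{1/r}\le(\sum_l(\kappa_l^i)^r)^{1/r}\|\phi\|_r$. It suffices to show, when $\alpha_i>0$ (if $\alpha_i=0$ the left side is $0$),
$$\mathbb E\Big(\sum_l(\kappa_l^i)^r\Big)^{1/r}\le C_r\Big[\alpha_i(i+1)^{1/r}+\alpha_i\big(1+\min(\log_2^+\tfrac1{\alpha_i},\,c_0(i+1))\big)\Big].\tag{7}$$
The right side is summable in $i$. If $\alpha_i\ge(i+1)^{-2}$, the second term is at most $C\alpha_i(1+\log(i+1))\le C_r\alpha_i(i+1)^{1/r}$. If $\alpha_i<(i+1)^{-2}$, it is at most $C\alpha_i^{3/4}\le C(i+1)^{-3/2}$. So (7) gives $\sum_i(\sum_l(\kappa_l^i)^r)^{1/r}<\infty$ a.s. The gain over the plain sum of masses is the power $\frac1r$ on the number of scales.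

**Lemma 4 (Rosenthal's inequality).** For finitely many independent bounded $U_n\ge0$ and $r>1$, $\mathbb E(\sum U_n)^r\le C_r\big(\sum\mathbb EU_n^r+(\sum\mathbb EU_n)^r\big)$.

*Proof.* Let $T=\sum U_n$. Since $T^{r-1}\le2^{r-1}(U_n^{r-1}+(T-U_n)^{r-1})$, and $U_n$, $T-U_n$ are independent with $T-U_n\le T$,
$$\mathbb ET^r=\sum\mathbb EU_nT^{r-1}\le2^{r-1}\Big(\sum\mathbb EU_n^r+\sum\mathbb EU_n\cdot\mathbb ET^{r-1}\Big).$$
Here $\mathbb ET^{r-1}\le(\mathbb ET^r)^{(r-1)/r}$. With $A=2^{r-1}\sum\mathbb EU_n$, Young's inequality gives $A(\mathbb ET^r)^{(r-1)/r}\le\frac1rA^r+\frac{r-1}r\mathbb ET^r$. Since $\mathbb ET^r<\infty$, the last term can be moved to the left. $\square$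

**Step 3 (proof of (7): points and their types).** We sort the large weights by size and position. Write $\alpha=\alpha_i>0$. Call $n$ a point of type $(j,q)$ if $2^j\le w_n<2^{j+1}$ and $2^{q-1}<n\le2^q$. As $w_n\le n$, $q\ge j$; put $h=q-j$. The expected number of points of type $(j,q)$ is at most $2^qp_j=2^ha_j$. A point of type $(j,q)$, $j\in J_i$, contributes at most $2^{j+1-l}$ to $\kappa_l^i$, and only if $q\le l\le j+c_0(i+1)$. Split $\kappa_l^i=\kappa_l'+\kappa_l''$ according to $2^h<1/\alpha$ or $2^h\ge1/\alpha$.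

**Step 4 (early points).** For $\kappa'$ there are few values of $h$, and the $\ell^1$ norm suffices. $(\sum_l(\kappa_l')^r)^{1/r}\le\sum_l\kappa_l'$. Since $\sum_{l\ge q}2^{j+1-l}=4\cdot2^{-h}$, the expectation of the sum is at most
$$\sum_{j\in J_i}\ \sum_{0\le h\le c_0(i+1),\,2^h<1/\alpha}2^ha_j\cdot4\cdot2^{-h}\le4\alpha\big(1+\min(\log_2^+\tfrac1\alpha,\,c_0(i+1))\big).$$

**Step 5 (late points).** For $\kappa''$ the points are numerous and $r$-th moments are under control. For fixed $l$, $\kappa_l''$ is bounded by a sum of independent $U_n$, $n\le2^l$, where $U_n=2^{j+1-l}$ if $n$ is a point of an admissible type $(j,q)$ (that is, $j\in J_i$, $q\le l\le j+c_0(i+1)$, $2^h\ge1/\alpha$) and $U_n=0$ otherwise. With $b_l=\sum_{j\in J_i,\,0\le l-j\le c_0(i+1)}a_j$,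
$$\sum_n\mathbb EU_n\le\sum_{j\in J_i,\,0\le l-j\le c_0(i+1)}\ \sum_{0\le h\le l-j}2^ha_j2^{j+1-l}\le4b_l .$$
Admissible types exist only if $2^{l-j}\ge1/\alpha$, and $\sum_{h\le l-j}2^h\le2^{l-j+1}$, so
$$\sum_n\mathbb EU_n^r\le2^{r+1}\sum_{j\in J_i,\,l\ge j,\,2^{l-j}\ge1/\alpha}a_j2^{-(r-1)(l-j)} .$$
Summing the last display over $l$ gives at most $C_r\alpha\min(1,\alpha^{r-1})\le C_r\alpha^r$. Also $b_l\le\alpha$ and $\sum_lb_l\le(c_0(i+1)+1)\alpha$, so $\sum_lb_l^r\le(c_0(i+1)+1)\alpha^r$. By Lemma 4, $\mathbb E\sum_l(\kappa_l'')^r\le C_r(i+1)\alpha^r$. By Jensen, $\mathbb E(\sum_l(\kappa_l'')^r)^{1/r}\le C_r(i+1)^{1/r}\alpha$. With Step 4 and the triangle inequality in $\ell^r$ this proves (7).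

Hence for $r>1$ the maximal operator is a.s. bounded on $\ell^r(\mathbb Z)$, (4) holds, and Theorem B follows in this case.

## 11. The case $r=1$: weak type by cutting $\phi$ according to the pair

Now $\sum_ja_j(1+\log j)<\infty$. By homogeneity, (4) follows if, for a.e. $\omega$ and all $0\le\phi\in\ell^1(\mathbb Z)$,
$$\#\Big\{x:\sup_l\sum_{j\le l}K_{j,l}\phi(x)>2\mathcal A+3\Big\}\le C(\omega)\|\phi\|_1.\tag{8}$$
Call a set negligible if its cardinality is at most $C(\omega)\|\phi\|_1$ with $C(\omega)$ independent of $\phi$. Write $k=l-j$. A pair is middle if $j\le l\le8j$, and far if $l>8j$. Values of $\phi$ that are large relative to $2^k$ are removed by counting, moderate values are treated in $\ell^1$, and small values in $\ell^2$.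

**Step 0 (large values).** We remove $\phi>2^k$. Let $\mathcal N(t)=\#\{n:w_n>n/t\}$. For $t\ge1$, $\mathbb E\#\{n:|X_n|>n/t\}\le t\,\mathbb E|X_1|\le t\mathcal A$, and the variance is at most the mean. By Chebyshev $\mathbb P(\#\{n:|X_n|>n/t\}>2t\mathcal A)\le\frac{t\mathcal A}{(t\mathcal A)^2}\le\frac1t$. By Borel–Cantelli over $t=2^m$ and monotonicity, $\mathcal N(t)\le C(\omega)t$ for $t\ge1$; for $t<1$, $\mathcal N(t)=0$ since $w_n\le n$. If $K_{j,l}(\phi1_{\phi>2^k})(x)>0$ for some $(j,l)$, then $x=z-n$ with $w_n\ge2^j$, $\phi(z)>2^{l-j}$ and $n\le2^l<2^j\phi(z)\le w_n\phi(z)$. The number of such $x$ is at most $\sum_z\mathcal N(\phi(z))\le C(\omega)\|\phi\|_1$. Off this negligible set we may replace $\phi$ in $K_{j,l}\phi$ by $\phi_{j,l}=\phi1_{\phi\le2^k}$.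

**Step 1 (middle pairs, moderately large values).** This is where the $\log\log$ moment is used. Let $\phi''_{j,l}=\phi1_{2^kj^{-10}<\phi\le2^k}$. Since $\|K_{j,l}\phi''_{j,l}\|_1=\kappa_{j,l}\|\phi''_{j,l}\|_1$,
$$\sum_{\text{mid}}\|K_{j,l}\phi''_{j,l}\|_1\le\sum_{z:\phi(z)>0}\phi(z)\Lambda(\phi(z)),\qquad\Lambda(t)=\sum_j\ \sum_{0\le k\le7j,\ t\le2^k<j^{10}t}\kappa_{j,j+k}.$$
The terms with $k<6\log_2j$ are bounded by $\sum_j\sum_{0\le k<6\log_2j}\kappa_{j,j+k}$, which has expectation at most $\sum_j(6\log_2j+1)2a_j<\infty$ and is therefore a.s. finite. For $k\ge6\log_2j$ we have $l\le8j$ and $2^{-k/2}\le j^{-3}$, so (6) gives $\kappa_{j,j+k}\le2a_j+8C(\omega)j\cdot j^{-3}$. For each $j$ and $t$ there are at most $10\log_2j+1$ admissible $k$, so these terms sum to at most $\sum_j(10\log_2j+1)(2a_j+C(\omega)j^{-2})<\infty$. Thus $\sup_t\Lambda(t)\le C(\omega)$, and by Markov's inequality for counting measure $\sup_l\sum_{j\text{ mid}}K_{j,l}\phi''_{j,l}\le1$ off a negligible set.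

**Step 2 (middle pairs, small values).** Here the centered part is small in $\ell^2$. Let $\phi'_{j,l}=\phi1_{\phi\le2^kj^{-10}}$, so $\phi_{j,l}=\phi'_{j,l}+\phi''_{j,l}$. By Cauchy–Schwarz with weights $j^{-2}$, and (6) with $l\le8j$,
$$\sum_l\Big\|\sum_{j\text{ mid}}F_{j,l}\phi'_{j,l}\Big\|_2^2\le C\sum_{\text{mid}}j^2\|F_{j,l}\phi'_{j,l}\|_2^2\le C(\omega)\sum_jj^4\sum_{z:\phi(z)>0}\phi(z)^2\sum_{2^k\ge j^{10}\phi(z)}2^{-k}.$$
The inner sum is at most $2j^{-10}/\phi(z)$, so the total is at most $C(\omega)\sum_jj^{-6}\|\phi\|_1\le C(\omega)\|\phi\|_1$. So $\sup_l|\sum_{j\text{ mid}}F_{j,l}\phi'_{j,l}|\le1$ off a negligible set.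

**Step 3 (far pairs, localization).** For far pairs we need to know that $\phi$ has bounded local density at scale $2^l$. Dyadic intervals of $\mathbb Z$ are the sets $\{u2^l+1,\dots,(u+1)2^l\}$ with $u\in\mathbb Z$, $l\ge0$. Let $\{Q\}$ be the maximal dyadic intervals with $\sum_Q\phi>|Q|$. They exist because $|Q|<\|\phi\|_1$; they are disjoint, and $\sum|Q|\le\|\phi\|_1$. If $x+\{1,\dots,2^l\}$ meets some $Q$ with $|Q|\ge2^l$, then $x\in Q\cup(Q-|Q|)$. The union of these sets over all $Q$ has at most $2\|\phi\|_1$ elements, so it is negligible. Off it, in $K_{j,l}\phi_{j,l}$ we may replace $\phi_{j,l}$ by $\tilde\phi_{j,l}=\phi_{j,l}1_{\Omega_l}$, where $\Omega_l$ is the complement of $\bigcup_{|Q|\ge2^l}Q$. If a dyadic $I$ with $|I|=2^l$ meets $\Omega_l$, then $I$ is contained in no $Q$, hence $\sum_I\phi\le2^l$. So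
$$\sum_I\phi1_{\Omega_l}\le2^l\qquad\text{for every dyadic }I\text{ with }|I|=2^l.\tag{9}$$

**Step 4 (far pairs, expansion of the square).** We now bound $\sum_l\|\sum_{1\le j<l/8}F_{j,l}\tilde\phi_{j,l}\|_2^2$. Summing over $x$ and substituting $z=x+n$,
$$\Big\|\sum_jF_{j,l}\tilde\phi_{j,l}\Big\|_2^2=2^{-2l}\sum_{j,j'}\sum_{|d|<2^l}R^{(l)}_{j,j'}(d)\sum_z\tilde\phi_{j,l}(z)\tilde\phi_{j',l}(z+d),\qquad R^{(l)}_{j,j'}(d)=\sum_n\eta_n^{(j)}\eta_{n+d}^{(j')},$$
where both $n$ and $n+d$ range in $\{1,\dots,2^l\}$.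

**Step 5 (far pairs, off-diagonal terms $d\ne0$).** Here the correlations $R$ are small. As $R^{(l)}_{j,j'}(d)=R^{(l)}_{j',j}(-d)$, take $d>0$. The products $\eta_n^{(j)}\eta_{n+d}^{(j')}$ are martingale differences for the filtration $\sigma(X_m:m\le n+d)$, because $\eta_{n+d}^{(j')}$ is centered and independent of $X_m$, $m<n+d$. They are bounded by $4\cdot2^{j+j'}\le4\cdot2^{l/4}$, as $j,j'<l/8$. Azuma's inequality with at most $2^l$ terms gives
$$\mathbb P\big(|R^{(l)}_{j,j'}(d)|>2^{7l/8}\big)\le2\exp\Big(-\frac{2^{7l/4}}{2\cdot2^l\cdot16\cdot2^{l/2}}\Big)=2\exp(-2^{l/4-5}).$$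
There are at most $l^22^{l+1}$ triples $(d,j,j')$, so by Borel–Cantelli $|R^{(l)}_{j,j'}(d)|\le C(\omega)2^{7l/8}$ for all $l$, $d\ne0$, $j,j'<l/8$. A window $|z'-z|<2^l$ meets at most three dyadic intervals of length $2^l$, so (9) gives $\sum_{|z'-z|<2^l}\phi1_{\Omega_l}(z')\le3\cdot2^l$. The terms with $d\ne0$ are therefore at most
$$C(\omega)l^22^{-2l}2^{7l/8}\cdot3\cdot2^l\|\phi\|_1=C(\omega)l^22^{-l/8}\|\phi\|_1,$$
which is summable in $l$.

**Step 6 (far pairs, diagonal term $d=0$).** Here we use that each $w_n$ has only one height. The term equals $2^{-2l}\sum_z\sum_{n\le2^l}|\sum_j\eta_n^{(j)}\tilde\phi_{j,l}(z)|^2$. For each $n$ at most one $w_n^{(j)}$ is nonzero, and $\sum_j\mathbb Ew_n^{(j)}\le2\mathcal A$. By $(a-b)^2\le2a^2+2b^2$ the term is at most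
$$\sum_z\Big[2\sum_{j<l/8}2^{-2l}\sum_{n\le2^l}(w_n^{(j)})^2\,\phi(z)^21_{\phi(z)\le2^{l-j}}+8\mathcal A^22^{-l}\phi(z)^21_{\phi(z)\le2^l}\Big].$$
Since $\sum_{n\le2^l}(w_n^{(j)})^2\le2^{j+1}2^l\kappa_{j,l}$, summing over $l$ gives, with $\kappa_j^*=\sup_{l>8j}\kappa_{j,l}$, at most
$$\sum_{z:\phi(z)>0}\Big[4\sum_j\kappa_j^*\phi(z)^2\sum_{2^k\ge\phi(z)}2^{-k}+16\mathcal A^2\phi(z)\Big]\le\Big(8\sum_j\kappa_j^*+16\mathcal A^2\Big)\|\phi\|_1 .$$
For $l>8j$ we have $(l-j)/2\ge\frac7{16}l$ and $l2^{-7l/16}\le C2^{-l/8}\le C2^{-j}$. So (6) gives $\kappa_j^*\le2a_j+C(\omega)2^{-j}$, which is summable. With Step 5 and Chebyshev, $\sup_l|\sum_{j<l/8}F_{j,l}\tilde\phi_{j,l}|\le1$ off a negligible set.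

**Step 7 (means, and conclusion).** We collect the uncentered remainders. The terms $\bar K_{j,l}\phi'_{j,l}$ (middle) and $\bar K_{j,l}\tilde\phi_{j,l}$ (far) total at most $\sum_j2a_jM\phi\le2\mathcal AM\phi\le2\mathcal A$ off the negligible set $\{M\phi>1\}$. Off a negligible set, the middle pairs thus give at most $1$ (Step 1) plus $1$ (Step 2) plus their means, the far pairs at most $1$ (Step 6) plus their means, and for every $l$
$$\sum_{j\le l}K_{j,l}\phi\le1+1+1+2\mathcal A .$$
This is (8). With Section 8, Theorem B is proved. $\blacksquare$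

## 12. Exact moment conditions: proof of the Corollary

**Part (i).** Suppose $\liminf_{t\to\infty}\theta(t)/(\log\log t)^{1/r}>0$. Then there are $c_1>0$ and $t_0>e^e$ with $\theta(t)\ge c_1(\log\log t)^{1/r}$ for $t\ge t_0$. For $t\ge t_0$, since $r\ge1$, $(1+\log\log t)^{1/r}\le1+(\log\log t)^{1/r}\le1+\theta(t)/c_1$. On $|X_1|<t_0$ the quantity $|X_1|(1+\log^+\log^+|X_1|)^{1/r}$ is bounded. So $\mathbb E|X_1|(1+\theta(|X_1|))<\infty$ implies the hypothesis of Theorem B, and the condition suffices. If the $\liminf$ is $0$, Theorem A gives a sequence with $\mathbb E|X_1|(1+\theta(|X_1|))<\infty$ for which, for a.e. $\omega$, convergence fails for some $g\in L^r$ on an irrational rotation. So the condition does not suffice.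

**Part (ii).** If $\mathbb E|X_1|^p<\infty$ with $p>1$, then $\mathbb E|X_1|(1+\log^+\log^+|X_1|)<\infty$, so Theorem B applies with $r=1$, hence to all $g\in L^r(\nu)\subset L^1(\nu)$, $r\ge1$. For $p=1$, Theorem A with $\theta\equiv0$ excludes every $r<\infty$, in particular $r=1$, and the last sentence of Theorem B gives $r=\infty$. $\blacksquare$
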